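\title{Hereditary strong domination by second countable spaces characterizes $\aleph_0$-spaces}

\begin{abstract}
A space $X$ is dominated by a space $M$ if $X$ has a cover by compact sets $F_K$, indexed by the compact sets $K\subset M$, such that $K\subset L$ implies $F_K\subset F_L$; it is strongly dominated if moreover every compact subset of $X$ lies in some $F_K$. We prove in ZFC that a Tychonoff space is an $\aleph_0$-space if and only if each of its subspaces is strongly dominated by a second countable space, and that it has a countable network if and only if each of its subspaces is dominated by a second countable space. An example shows that the word ``strongly'' cannot be omitted from the first statement. The proofs are self-contained.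
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Tychonoff. For a space $M$ we write $\mathcal K(M)$ for the family of all compact subsets of $M$, the empty set included.

\begin{definition}\label{def:dom}
A \emph{compact cover of $X$ ordered by $M$} is a family $\{F_K:K\in\mathcal K(M)\}$ of compact subsets of $X$ whose union is $X$ and which satisfies $F_K\subset F_L$ whenever $K\subset L$. The space $X$ is \emph{$M$-dominated} if it has such a cover. It is \emph{strongly $M$-dominated} if the cover can be chosen so that every compact set $P\subset X$ is contained in some $F_K$. We say that $X$ is \emph{(strongly) dominated by a second countable space} if it is (strongly) $M$-dominated for some second countable space $M$.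
\end{definition}

Domination compares two partial orders. It asks for a monotone map from $\mathcal K(M)$ to $\mathcal K(X)$ whose values absorb all points of $X$ or, in the strong version, all compact subsets of $X$. No continuity of $K\mapsto F_K$ is required. We compare it with two countability properties that are internal to $X$.

\begin{definition}\label{def:net}
A family $\mathcal N$ of subsets of $X$ is a \emph{network} if for every point $x$ and every open $U\ni x$ there is $N\in\mathcal N$ with $x\in N\subset U$. It is a \emph{$k$-network} if for every compact $P\subset X$ and every open $U\supset P$ there is a finite $\mathcal N'\subset\mathcal N$ with $P\subset\bigcup\mathcal N'\subset U$. A space is \emph{cosmic} if it has a countable network, and it is an \emph{$\aleph_0$-space} if it has a countable $k$-network.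
\end{definition}

A network is a base whose members need not be open. A base is a $k$-network, and a $k$-network is a network (take $P=\{x\}$). So second countable spaces are $\aleph_0$-spaces, and $\aleph_0$-spaces are cosmic.

The two definitions meet in the following model case. If $f\colon M\to X$ is a continuous surjection, then $F_K=f(K)$ is a compact cover of $X$ ordered by $M$. If $f$ is \emph{compact-covering}, that is, if every compact subset of $X$ is the image of a compact subset of $M$, then this cover witnesses strong domination. Cosmic spaces are continuous images, and $\aleph_0$-spaces are compact-covering images, of separable metrizable spaces; this is due to Michael \cite{Michael}, and we give a direct argument in Section~\ref{sec:easy}. Both classes are closed under taking subspaces. Hence every subspace of a cosmic space is dominated, and every subspace of an $\aleph_0$-space is strongly dominated, by a second countable space.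

For a single space the converse fails badly, because domination cannot see inside the sets $F_K$. Every compact space $X$ is strongly dominated by a one-point space (put $F_K=X$ for all $K$), whereas the one-point compactification of an uncountable discrete space is not separable and hence not cosmic. A dominated space need not even be Lindel\"of: Example~\ref{ex:omega1} shows that $\omega_1$ is strongly $\mathbb Q$-dominated. Both examples contain an uncountable discrete subspace, and we shall see that such a subspace is never dominated by a second countable space (Proposition~\ref{prop:discrete}). So both examples disappear once domination is required of all subspaces, and one is led to guess that the hereditary hypothesis recovers the model case. The following question is posed in \cite{Question}.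

\medskip
\noindent\textbf{Question.} \emph{Suppose that every subspace of $X$ is strongly dominated by a second countable space. Is it true in ZFC that $X$ is an $\aleph_0$-space?}
\medskip

The answer is yes.

\begin{theorem}[ZFC]\label{thm:main}
If every subspace of $X$ is strongly dominated by a second countable space, then $X$ is an $\aleph_0$-space.
\end{theorem}

The proof gives a classification, of which Theorem~\ref{thm:main} is the implication (i)$\Rightarrow$(iii) in part (b).

\begin{theorem}[ZFC]\label{thm:class}
Let $X$ be a space.
\begin{itemize}
\item[(a)] Every subspace of $X$ is dominated by a second countable space if and only if $X$ is cosmic.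
\item[(b)] The following are equivalent:
\begin{itemize}
\item[(i)] every subspace of $X$ is strongly dominated by a second countable space;
\item[(ii)] $X$ is strongly dominated by a second countable space, and every subspace of $X$ is dominated by a second countable space;
\item[(iii)] $X$ is an $\aleph_0$-space.
\end{itemize}
\item[(c)] Strongness cannot be dropped in \textup{(b)(i)}: there is a space all of whose subspaces are dominated by second countable spaces, but which is not an $\aleph_0$-space.
\end{itemize}
\end{theorem}

In these statements the second countable space may change from one subspace to another, and nothing relates the covers of different subspaces. This is the main difficulty: a countable network of $X$ can be assembled from only countably many of these covers, so we must find countably many subspaces that cover $X$ and on which domination is informative.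

The proof proceeds as follows. In Section~\ref{sec:hull} we extract from one ordered cover a countable family of sets that approximates certain hulls $C_K\supset F_K$ from outside; when the hulls are compact, the space is a Lindel\"of $\Sigma$-space. In Section~\ref{sec:hL} we show that under the hereditary hypothesis the hulls are always compact, so that every subspace of $X$ is a Lindel\"of $\Sigma$-space. In Section~\ref{sec:cosmic} we deduce that $X$ is cosmic: a Bernstein-type construction splits $X$ into two parts whose compact subsets are countable, and each part splits further into countably many cosmic pieces. In Section~\ref{sec:knet} strong domination of $X$ upgrades the countable network to a countable $k$-network. Section~\ref{sec:bowtie} contains the example for part (c).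

\section{Conventions and standard facts}\label{sec:facts}

We write $\omega=\{0,1,2,\dots\}$ and $\mathfrak c=2^\omega$. The closure $\overline A$ is taken in the space under discussion. A space is \emph{hereditarily Lindel\"of} (\emph{hereditarily separable}) if all its subspaces are Lindel\"of (separable). A \emph{cluster point} of a sequence $(w_m)$ is a point each of whose neighborhoods contains $w_m$ for infinitely many indices $m$; a sequence in a compact set has a cluster point in that set. We use the following facts about a space $Y$.

\begin{itemize}
\item[(F1)] If $C\subset U$ with $C$ compact and $U$ open, there is an open $G$ with $C\subset G\subset\overline G\subset U$. (Cover $C$ by finitely many open sets whose closures lie in $U$.) Consequently the closures of the members of a network form a network, and the closures of the members of a $k$-network form a $k$-network.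
\item[(F2)] Subspaces of cosmic spaces are cosmic, and subspaces of $\aleph_0$-spaces are $\aleph_0$-spaces: take the traces $N\cap Z$. Indeed, if $P\subset Z$ is compact, $U$ is open in $Y$ and $P\subset U\cap Z$, then $P\subset\bigcup\mathcal N'\subset U$ gives $P\subset\bigcup\{N\cap Z:N\in\mathcal N'\}\subset U\cap Z$. The square of a cosmic space is cosmic (take products $N\times N'$). If $Y=\bigcup_nZ_n$ and each subspace $Z_n$ is cosmic, then $Y$ is cosmic: the union of countable networks of the $Z_n$ is a network of $Y$.
\item[(F3)] A cosmic space is separable (pick a point in each nonempty member of a countable network) and Lindel\"of (given an open cover, pick for each member $N$ of the network one element of the cover that contains $N$, if there is one). By (F2) it is hereditarily separable and hereditarily Lindel\"of.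
\item[(F4)] If $Y$ is hereditarily Lindel\"of, every open $U\subset Y$ is a countable union of closed sets: cover $U$ by countably many open sets whose closures lie in $U$. In particular every point of $Y$ is a $G_\delta$-set.
\item[(F5)] If $Y$ is compact and $\{p\}$ is a $G_\delta$-set, then $p$ has a countable base. (Choose open $G_n\ni p$ with $\overline{G_{n+1}}\subset G_n$ and $\bigcap_nG_n=\{p\}$. For open $U\ni p$ the compact set $Y\setminus U$ lies in one of the increasing open sets $Y\setminus\overline{G_n}$, so $G_n\subset U$.)
\item[(F6)] If $Y$ is Lindel\"of and every sequence in $Y$ has a cluster point, then $Y$ is compact. (Otherwise there is an increasing open cover $U_0\subset U_1\subset\cdots$ with points $w_m\notin U_m$; a cluster point lies in some $U_k$, which contains $w_m$ only for $m<k$.)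
\end{itemize}

\section{Networks give domination}\label{sec:easy}

We first prove the easy directions of Theorem~\ref{thm:class}. The idea is to code a point $x$ by a sequence of members of the network that shrinks to $x$; the codes form a second countable space.

\begin{proposition}\label{prop:easy}
Every subspace of a cosmic space is dominated by a second countable space. Every subspace of an $\aleph_0$-space is strongly dominated by a second countable space.
\end{proposition}

\begin{proof}
By (F2) it suffices to treat a cosmic space, respectively an $\aleph_0$-space, $Y$ itself. The empty space is trivial, so let $Y\ne\emptyset$. By (F1) there is a countable network, respectively $k$-network, $\mathcal N$ of closed sets. Give $\mathcal N$ the discrete topology, and let $M\subset\mathcal N^\omega$ be the set of all sequences $\sigma=(\sigma_n)$ for which there is a point $x\in\bigcap_n\sigma_n$ such that every neighborhood of $x$ contains some $\sigma_n$. This point is unique, since any other point of $\bigcap_n\sigma_n$ would lie in every neighborhood of $x$. We call it $f(\sigma)$. The space $M$ is metrizable and second countable, being a subspace of a countable power of a countable discrete space.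

The map $f\colon M\to Y$ is continuous: if $f(\sigma)\in U$ with $U$ open, pick $n$ with $\sigma_n\subset U$; every $\tau\in M$ with $\tau_n=\sigma_n$ has $f(\tau)\in\tau_n\subset U$. It is onto: an enumeration, with repetitions if necessary, of all members of $\mathcal N$ that contain $x$ is an element of $M$ with image $x$. So $\{f(K):K\in\mathcal K(M)\}$ is a compact cover of $Y$ ordered by $M$, which proves the first statement.

Now let $\mathcal N$ be a $k$-network and let $P\subset Y$ be compact and nonempty. We need a compact set of codes for the points of $P$, and a product of finite sets will provide it. List, with repetitions if necessary, all finite subfamilies of $\mathcal N$ that cover $P$ as $\mathcal F_0,\mathcal F_1,\dots$; there is at least one, by the definition of a $k$-network with $U=Y$. Put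
\[
L=\Bigl\{\sigma\in\prod_n\mathcal F_n:\ P\cap\bigcap_n\sigma_n\ne\emptyset\Bigr\}.
\]
If $\sigma\in\prod_n\mathcal F_n$ is not in $L$, then $P\cap\sigma_0\cap\dots\cap\sigma_k=\emptyset$ for some $k$, because $P$ is compact and the $\sigma_n$ are closed; so no $\tau$ that agrees with $\sigma$ up to $k$ is in $L$. Thus $L$ is closed in the compact space $\prod_n\mathcal F_n$, hence compact.

Let $\sigma\in L$ and $x\in P\cap\bigcap_n\sigma_n$. We show that $\sigma\in M$ and $f(\sigma)=x$. Let $U$ be an open neighborhood of $x$, and choose an open $G\ni x$ with $\overline G\subset U$. The sets $P\cap\overline G$ and $P\setminus G$ are compact, so there are finite $\mathcal A,\mathcal B\subset\mathcal N$ with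
\[
P\cap\overline G\subset\bigcup\mathcal A\subset U,\qquad P\setminus G\subset\bigcup\mathcal B\subset Y\setminus\{x\}.
\]
The family $\mathcal A\cup\mathcal B$ covers $P$, so it equals $\mathcal F_n$ for some $n$. As $x\in\sigma_n$ and no member of $\mathcal B$ contains $x$, we get $\sigma_n\in\mathcal A$ and $\sigma_n\subset U$. Hence $L\subset M$ and $f(L)\subset P$. Conversely, for $x\in P$ choose $\sigma_n\in\mathcal F_n$ with $x\in\sigma_n$ for each $n$; then $\sigma\in L$ and $f(\sigma)=x$. So $f(L)=P$, and $f$ is compact-covering.
\end{proof}

\section{From an ordered cover to a Lindel\"of $\Sigma$-space}\label{sec:hull}

In this section $Y$ is a space with a compact cover $\{F_K:K\in\mathcal K(M)\}$ ordered by a second countable space $M$. The family $\mathcal K(M)$ is usually uncountable. The only countable object at hand is a base of $M$, so we transport it to $Y$.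

Fix a countable base $\mathcal V$ of $M$ that is closed under finite unions and contains $\emptyset$ and $M$. For $V\in\mathcal V$ put
\[
N_V=\bigcup\{F_L:\ L\in\mathcal K(M),\ L\subset V\}.
\]
Then $N_M=Y$, and $V\subset V'$ implies $N_V\subset N_{V'}$. In the model case $F_K=f(K)$ we have $N_V=f(V)$, and these sets form a network of $Y$.

Let $K\in\mathcal K(M)$. By compactness, for every open $O\supset K$ there is $V\in\mathcal V$ with $K\subset V\subset O$. List the members of $\mathcal V$ that contain $K$ as $W_1,W_2,\dots$, put $V_0=M$, and choose $V_n\in\mathcal V$ with $K\subset V_n\subset V_{n-1}\cap W_n$. We obtain, and fix for each $K$, a sequence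
\[
M=V_0\supset V_1\supset V_2\supset\cdots\supset K
\]
in $\mathcal V$ such that every open $O\supset K$ contains some $V_n$. The dependence of $V_n$ on $K$ is suppressed in the notation. Note that $F_K\subset N_{V_n}$ for all $n$.

The order structure is exploited through one observation: compact sets that converge to $K$ have a common compact upper bound.

\begin{lemma}\label{lem:absorb}
Let $K,K_0,K_1,\dots\in\mathcal K(M)$, and suppose that for every $n$ we have $K_m\subset V_n$ for all but finitely many $m$. Then $L=K\cup\bigcup_mK_m$ is compact.
\end{lemma}

\begin{proof}
Given a cover of $L$ by open subsets of $M$, finitely many of them cover $K$. Their union contains some $V_n$, hence all but finitely many $K_m$. The remaining $K_m$ are compact and finite in number.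
\end{proof}

The method is already visible for discrete spaces, where compact means finite.

\begin{proposition}\label{prop:discrete}
A discrete space that is dominated by a second countable space is countable.
\end{proposition}

\begin{proof}
Let $Y$ be discrete and fix $K\in\mathcal K(M)$. We claim that some $N_{V_n}$ is finite. Otherwise choose pairwise distinct points $w_n\in N_{V_n}$ and compact sets $K_n\subset V_n$ with $w_n\in F_{K_n}$. The set $L=K\cup\bigcup_nK_n$ is compact by Lemma~\ref{lem:absorb}, and $w_n\in F_{K_n}\subset F_L$ for all $n$ by monotonicity. So the compact set $F_L$ is infinite, which is impossible. Thus every $F_K$ lies in a finite set of the form $N_V$ with $V\in\mathcal V$. These countably many finite sets cover $Y$.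
\end{proof}

In a general space one would like to prove that every open set $U\supset F_K$ contains some $N_{V_n}$. Repeating the argument, one picks $w_n\in N_{V_n}\setminus U$ and finds that the sequence lies in a compact set $F_L$, so it has a cluster point outside $U$. This is no contradiction, because the cluster point lies in $F_L$ and need not lie in $F_K$. The obstacle is real.

\begin{example}\label{ex:omega1}
The space $\omega_1$ of countable ordinals with the order topology is strongly $\mathbb Q$-dominated, by a cover with $N_V=\omega_1$ for every nonempty $V$.

For $K\in\mathcal K(\mathbb Q)$ let $K^{(0)}=K$, let $K^{(\alpha+1)}$ be the set of non-isolated points of $K^{(\alpha)}$, and let $K^{(\lambda)}=\bigcap_{\alpha<\lambda}K^{(\alpha)}$ for limit $\lambda$. These sets are closed, and $K\subset L$ implies $K^{(\alpha)}\subset L^{(\alpha)}$. By the Baire category theorem a nonempty countable compact space has an isolated point, so the sets $K^{(\alpha)}$ decrease strictly until they are empty; as $K$ is countable, $r(K)=\min\{\alpha:K^{(\alpha)}=\emptyset\}$ is a countable ordinal. The function $r$ is monotone.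

We show by induction on $\alpha<\omega_1$ that every nonempty open $V\subset\mathbb Q$ contains a compact $K$ with $K^{(\alpha)}\ne\emptyset$. For $\alpha=0$ take a point. For $\alpha>0$ let $(\beta_n)$ list the ordinals below $\alpha$, each infinitely often. Fix $q\in V$ and choose compact sets $K_n\subset(V\setminus\{q\})\cap(q-2^{-n},q+2^{-n})$ with $K_n^{(\beta_n)}\neq\emptyset$. Then $K=\{q\}\cup\bigcup_nK_n$ is compact. For each $\beta<\alpha$ the point $q$ is a limit of points of $K^{(\beta)}\setminus\{q\}$, so $q\in K^{(\beta+1)}$. Hence $q\in K^{(\alpha)}$.

Put $F_K=[0,r(K)]$. These sets are compact, depend monotonically on $K$, and satisfy $N_V=\omega_1$ for nonempty $V$. Every compact subset of $\omega_1$ is bounded, since the initial segments $[0,\alpha]$ are open, so it lies in some $F_K$. The same open cover shows that $\omega_1$ is not Lindel\"of. For $K=\{q\}$ the set $F_K=\{0,1\}$ is open and contains no $N_{V_n}$.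
\end{example}

The remedy is to adjoin to $F_K$ all cluster points that the argument can produce.

\begin{definition}\label{def:hull}
Let $K\in\mathcal K(M)$. A sequence $(w_m)$ in $Y$ is \emph{$K$-admissible} if for every $n$ we have $w_m\in N_{V_n}$ for all but finitely many $m$. The \emph{hull} $C_K$ is the set of all cluster points of all $K$-admissible sequences.
\end{definition}

\begin{lemma}\label{lem:hull}
Let $K\in\mathcal K(M)$.
\begin{itemize}
\item[(1)] Every $K$-admissible sequence lies in some $F_L$. Hence it has a cluster point, and all its cluster points belong to $C_K\cap F_L$.
\item[(2)] If $E\subset C_K$ is countable, then $\overline E\subset C_K\cap F_L$ for some $L\in\mathcal K(M)$.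
\item[(3)] $F_K\subset C_K\subset\overline{N_{V_n}}$ for all $n$.
\item[(4)] If $U\supset C_K$ is open, then $N_{V_n}\subset U$ for some $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $(w_m)$ be $K$-admissible and put $n(m)=\max\{n\le m:w_m\in N_{V_n}\}$, which is defined because $N_{V_0}=Y$. For each $n$ we have $n(m)\ge n$ as soon as $m\ge n$ and $w_m\in N_{V_n}$, so $n(m)\to\infty$. Pick compact $K_m\subset V_{n(m)}$ with $w_m\in F_{K_m}$. By Lemma~\ref{lem:absorb} the set $L=K\cup\bigcup_mK_m$ is compact, and $w_m\in F_{K_m}\subset F_L$ for all $m$. Since $F_L$ is compact and closed in $Y$, the sequence has a cluster point and all its cluster points lie in $F_L$.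

(2) We may assume $E=\{y_i:i\in\omega\}$ is nonempty. Let $y_i$ be a cluster point of a $K$-admissible sequence $(w^i_m)_m$. Discarding finitely many terms, we may assume that $w^i_m\in N_{V_i}$ for all $m$. Merge these sequences into one by enumerating the pairs $(i,m)\in\omega\times\omega$. The merged sequence is $K$-admissible: if $w^i_m\notin N_{V_n}$, then $i<n$ because $N_{V_i}\subset N_{V_n}$ for $i\ge n$, and for each $i<n$ there are only finitely many such $m$. If $z\in\overline E$, then each open neighborhood of $z$ contains some $y_i$, hence contains $w^i_m$ for infinitely many $m$. So every point of $\overline E$ is a cluster point of the merged sequence, and (1) applies.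

(3) Since $F_K\subset N_{V_n}$ for all $n$, a constant sequence with value in $F_K$ is $K$-admissible, so $F_K\subset C_K$. A $K$-admissible sequence is eventually in $N_{V_n}$, so its cluster points are in $\overline{N_{V_n}}$.

(4) Otherwise pick $w_n\in N_{V_n}\setminus U$ for every $n$. This sequence is $K$-admissible because the sets $N_{V_n}$ decrease. By (1) it has a cluster point, which lies in $C_K$ and also in the closed set $Y\setminus U$. This contradicts $C_K\subset U$.
\end{proof}

In the model case $F_K=f(K)$ nothing is added: if $z\notin f(K)$, take a closed neighborhood $W$ of $z$ that misses $f(K)$; then $M\setminus f^{-1}(W)$ contains some $V_n$, so $z\notin\overline{N_{V_n}}$, and $C_K=f(K)$ by (3). In Example~\ref{ex:omega1}, by contrast, every sequence is $K$-admissible for $K\neq\emptyset$, and $C_K=\omega_1$. So the hull need not be compact; part (2) says only that countable subsets of $C_K$ have compact closure inside $C_K$. When the hulls are compact, we arrive at the following structure.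

\begin{definition}\label{def:sigma}
A \emph{$\Sigma$-pair} for a space $Z$ is a pair $(\mathcal N,\mathcal C)$, where $\mathcal C$ is a cover of $Z$ by compact sets and $\mathcal N$ is a countable family of closed subsets of $Z$, such that for every $C\in\mathcal C$ and every open $U\supset C$ there is $N\in\mathcal N$ with $C\subset N\subset U$. A space with a $\Sigma$-pair is a \emph{Lindel\"of $\Sigma$-space}.
\end{definition}

Thus $\mathcal N$ is a countable network in which the points are replaced by the compact sets $C\in\mathcal C$. A compact space $Z$ has the $\Sigma$-pair $(\{Z\},\{Z\})$, and a cosmic space has one in which $\mathcal C$ consists of all singletons. We use nothing about Lindel\"of $\Sigma$-spaces beyond this definition.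

\begin{lemma}\label{lem:sigma}
Let $(\mathcal N,\mathcal C)$ be a $\Sigma$-pair for $Z$. Then $Z$ is Lindel\"of, and $C=\bigcap\{N\in\mathcal N:C\subset N\}$ for every $C\in\mathcal C$.
\end{lemma}

\begin{proof}
Let $\mathcal U$ be an open cover of $Z$. For $C\in\mathcal C$ take a finite union $U_C\supset C$ of members of $\mathcal U$ and $N\in\mathcal N$ with $C\subset N\subset U_C$. The countably many sets $N$ so obtained cover $Z$, and each is covered by finitely many members of $\mathcal U$. For the second claim, if $p\notin C$, apply the definition to $U=Z\setminus\{p\}$.
\end{proof}

\begin{proposition}\label{prop:sigma}
Let $Y$ be dominated by a second countable space. If $Y$ is hereditarily separable or hereditarily Lindel\"of, then all hulls $C_K$ are compact and $Y$ is a Lindel\"of $\Sigma$-space.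
\end{proposition}

\begin{proof}
Suppose that $Y$ is hereditarily separable, and let $E$ be a countable dense subset of $C_K$. By Lemma~\ref{lem:hull}(2), $C_K\subset\overline E\subset C_K\cap F_L$ for some $L$. So $C_K=\overline E$ is a closed subset of the compact set $F_L$. Suppose instead that $Y$ is hereditarily Lindel\"of. By Lemma~\ref{lem:hull}(2), the closure of the set of terms of a sequence in $C_K$ is a compact subset of $C_K$, so the sequence has a cluster point in $C_K$. As $C_K$ is Lindel\"of, it is compact by (F6).

Let $\mathcal C=\{C_K:K\in\mathcal K(M)\}$ and $\mathcal N=\{\overline{N_V}:V\in\mathcal V\}$. The family $\mathcal C$ covers $Y$ by Lemma~\ref{lem:hull}(3). If $C_K\subset U$ with $U$ open, (F1) gives an open $G$ with $C_K\subset G\subset\overline G\subset U$. By Lemma~\ref{lem:hull}(4) some $N_{V_n}$ lies in $G$, and then $C_K\subset\overline{N_{V_n}}\subset\overline G\subset U$ by Lemma~\ref{lem:hull}(3).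
\end{proof}

\section{Hereditary domination implies hereditary Lindel\"ofness}\label{sec:hL}

To apply Proposition~\ref{prop:sigma} to all subspaces of $X$ we need $X$ to be hereditarily separable or hereditarily Lindel\"of, and so far we know only that its discrete subspaces are countable. The failure of either property is witnessed by a well-ordered subspace of length $\omega_1$. For a family $\{x_\alpha:\alpha<\omega_1\}$ of distinct points, the \emph{initial segments} are the sets $\{x_\beta:\beta<\alpha\}$ with $\alpha<\omega_1$.

\begin{lemma}\label{lem:sep}
Let $X$ be a space.
\begin{itemize}
\item[(a)] If $X$ is not hereditarily Lindel\"of, it has a subspace $Y=\{x_\alpha:\alpha<\omega_1\}$ of distinct points in which all initial segments are open.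
\item[(b)] If $X$ is not hereditarily separable, it has a subspace $Y=\{y_\alpha:\alpha<\omega_1\}$ of distinct points in which all initial segments are closed.
\item[(c)] If a space $Y$ as in \textup{(a)} is not hereditarily separable, it has an uncountable discrete subspace.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $Z\subset X$ be covered by a family $\mathcal U$ of open subsets of $X$, no countable subfamily of which covers $Z$. By recursion choose $x_\alpha\in Z\setminus\bigcup_{\beta<\alpha}U_\beta$ and then $U_\alpha\in\mathcal U$ with $x_\alpha\in U_\alpha$. The points are distinct, and $\{x_\beta:\beta<\alpha\}=Y\cap\bigcup_{\beta<\alpha}U_\beta$, because $x_\gamma\notin U_\beta$ for $\beta<\alpha\le\gamma$.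

(b) Let $Z\subset X$ be nonseparable. By recursion choose $y_\alpha\in Z\setminus\overline{\{y_\beta:\beta<\alpha\}}$. The points are distinct, and for $\gamma\ge\alpha$ we have $y_\gamma\notin\overline{\{y_\beta:\beta<\gamma\}}\supset\overline{\{y_\beta:\beta<\alpha\}}$.

(c) By (b) there are distinct points $z_\alpha=x_{\varphi(\alpha)}$ $(\alpha<\omega_1)$ of $Y$ whose initial segments are closed in $\{z_\alpha:\alpha<\omega_1\}$. The map $\varphi\colon\omega_1\to\omega_1$ is injective, but the two orderings need not agree, so we thin out. For each $\gamma<\omega_1$ only countably many $\alpha$ have $\varphi(\alpha)\le\gamma$. Hence for any countable $A_0\subset\omega_1$ there is $\alpha>\sup A_0$ with $\varphi(\alpha)>\sup\varphi(A_0)$, and a recursion of length $\omega_1$ yields an uncountable $A\subset\omega_1$ on which $\varphi$ is strictly increasing. Let $\alpha\in A$. Some neighborhood of $z_\alpha$ misses all $z_\beta$ with $\beta<\alpha$. The open set $\{x_\xi:\xi\le\varphi(\alpha)\}$ contains $z_\alpha$ and misses all $z_\beta$ with $\beta\in A$ and $\beta>\alpha$. So $\{z_\alpha:\alpha\in A\}$ is discrete.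
\end{proof}

\begin{proposition}\label{prop:hL}
If every subspace of $X$ is dominated by a second countable space, then every subspace of $X$ is a Lindel\"of $\Sigma$-space.
\end{proposition}

\begin{proof}
We show that $X$ is hereditarily Lindel\"of; then Proposition~\ref{prop:sigma} applies to every subspace. Suppose not, and take $Y\subset X$ as in Lemma~\ref{lem:sep}(a). The initial segments form a cover of the uncountable space $Y$ by countable open sets, so $Y$ is not Lindel\"of. All discrete subspaces of $Y$ are countable by Proposition~\ref{prop:discrete}, so $Y$ is hereditarily separable by Lemma~\ref{lem:sep}(c). As $Y$ is dominated by a second countable space, it is Lindel\"of by Proposition~\ref{prop:sigma} and Lemma~\ref{lem:sigma}. This is a contradiction.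
\end{proof}

\section{From Lindel\"of $\Sigma$-subspaces to a countable network}\label{sec:cosmic}

Domination plays no role in this section. We prove the following statement, which is, we believe, a theorem of R.~Hodel; the proof below is complete and does not rely on it.

\begin{proposition}\label{prop:cosmic}
If every subspace of $X$ is a Lindel\"of $\Sigma$-space, then $X$ is cosmic.
\end{proposition}

A $\Sigma$-pair controls the topology only up to the compact sets $C\in\mathcal C$. The first lemma says that what is missing is exactly a countable device for telling points apart.

\begin{lemma}\label{lem:separate}
Let $Y$ be a Lindel\"of $\Sigma$-space, and let $\mathcal D$ be a countable family of closed subsets of $Y$ such that for all distinct $y,z\in Y$ there is $D\in\mathcal D$ with $y\in D$ and $z\notin D$. Then $Y$ is cosmic.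
\end{lemma}

\begin{proof}
Let $(\mathcal N,\mathcal C)$ be a $\Sigma$-pair, and let $\mathcal D'$ consist of $Y$ and all finite intersections of members of $\mathcal D$. Let $y\in U$ with $U$ open, and choose $C\in\mathcal C$ with $y\in C$. The compact set $C\setminus U$ does not contain $y$, so it is covered by the open sets $Y\setminus D$ with $y\in D\in\mathcal D$. A finite subcover gives $D'\in\mathcal D'$ with $y\in D'$ and $D'\cap(C\setminus U)=\emptyset$. Then the open set $U\cup(Y\setminus D')$ contains $C$, so $C\subset N\subset U\cup(Y\setminus D')$ for some $N\in\mathcal N$, and $y\in N\cap D'\subset U$. Thus $\{N\cap D':N\in\mathcal N,\ D'\in\mathcal D'\}$ is a countable network.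
\end{proof}

Both hypotheses are needed. A compact space that is not cosmic has a $\Sigma$-pair but no such $\mathcal D$. In the Sorgenfrey line (the reals with the base of intervals $[a,b)$) the closed intervals with rational endpoints form such a $\mathcal D$, but no network is countable, since $a\in N_a\subset[a,a+1)$ forces $a=\min N_a$.

For the rest of this section assume that \emph{every subspace of $X$ is a Lindel\"of $\Sigma$-space}. By Lemma~\ref{lem:sigma}, $X$ is hereditarily Lindel\"of. The family $\mathcal N$ of a $\Sigma$-pair can fail to distinguish two points only if they lie in a common $C\in\mathcal C$. If the sets $C$ are countable, we can distribute such points among countably many subspaces.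

\begin{lemma}\label{lem:ctble}
If $Z\subset X$ and all compact subsets of $Z$ are countable, then $Z$ is cosmic.
\end{lemma}

\begin{proof}
Let $(\mathcal N,\mathcal C)$ be a $\Sigma$-pair for $Z$, and for $y\in Z$ let $s(y)=\{N\in\mathcal N:y\in N\}$. Suppose that $y\in C\in\mathcal C$ and $s(z)=s(y)$. Every $N\in\mathcal N$ with $C\subset N$ contains $y$, hence $z$, so $z\in C$ by Lemma~\ref{lem:sigma}. Therefore each fiber of $s$ lies in a compact set and is countable. Enumerate each fiber injectively by natural numbers and let $Z_n$ be the set of points with number $n$. Then $Z=\bigcup_nZ_n$, and $s$ is injective on each $Z_n$.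

Injectivity of $s$ separates two points by a closed set that contains one of them, but we cannot prescribe which one. To repair this, use (F4) to write $Z\setminus N=\bigcup_kH_{N,k}$ with $H_{N,k}$ closed in $Z$, for each $N\in\mathcal N$. Let $y\ne z$ in $Z_n$. Some $N\in\mathcal N$ contains exactly one of the two points. If $y\in N$, then $N$ contains $y$ and not $z$. If $z\in N$, then some $H_{N,k}$ contains $y$, and it misses $z$. So the traces on $Z_n$ of all sets $N$ and $H_{N,k}$ satisfy the hypothesis of Lemma~\ref{lem:separate}. The subspace $Z_n$ need not be closed in $Z$, so the $\Sigma$-pair of $Z$ need not induce one on $Z_n$; but $Z_n$ is a Lindel\"of $\Sigma$-space by the hereditary assumption. Hence each $Z_n$ is cosmic, and so is $Z$ by (F2).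
\end{proof}

If $X$ itself is compact, its $\Sigma$-pair may be $(\{X\},\{X\})$, and all information must come from subspaces. By Lemma~\ref{lem:ctble} it suffices to split $X$ into two sets neither of which contains an uncountable compact set. Such a splitting is built by a transfinite recursion that visits every uncountable compact set and puts one of its points on each side. The recursion succeeds if there are at most $\mathfrak c$ such sets and each has at least $\mathfrak c$ points. The next two lemmas supply these bounds.

\begin{lemma}\label{lem:perfect}
Let $P$ be an uncountable compact hereditarily Lindel\"of space. Then there is a countable $E\subset P$ with $|\overline E|\ge\mathfrak c$. In particular $|P|\ge\mathfrak c$.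
\end{lemma}

\begin{proof}
Let $W$ be the union of all countable open subsets of $P$. It is open, and it is countable because it is Lindel\"of. So $P'=P\setminus W$ is nonempty and compact. It has no isolated points: if $O$ is open in $P$ and $O\cap P'=\{p\}$, then $O\subset W\cup\{p\}$ is countable, so $p\in O\subset W$, which is absurd.

Every nonempty open subset $O$ of $P'$ therefore contains two points, and by regularity it contains two disjoint closures of nonempty open subsets of $P'$. Starting from $O_\emptyset=P'$, we obtain nonempty open sets $O_\sigma\subset P'$, indexed by the finite binary sequences $\sigma$, such that $\overline{O_{\sigma0}}$ and $\overline{O_{\sigma1}}$ are disjoint subsets of $O_\sigma$. For each $n$ the closed sets $\overline{O_\sigma}$ with $|\sigma|=n$ are pairwise disjoint. Let $Q=\bigcap_n\bigcup_{|\sigma|=n}\overline{O_\sigma}$, a compact set. For $q\in Q$ there is a unique $g(q)\in2^\omega$ with $q\in\overline{O_{g(q)|n}}$ for all $n$. The map $g\colon Q\to2^\omega$ is continuous, because the preimage of the basic set of all extensions of $\sigma$ is $Q\cap\overline{O_\sigma}$, a member of a finite partition of $Q$ into closed sets. It is onto, because for $t\in2^\omega$ the decreasing nonempty compact sets $\overline{O_{t|n}}$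 have a common point. Choose a countable $E\subset Q$ with $g(E)$ dense in $2^\omega$. Then $g(\overline E)$ is compact and dense, so $g(\overline E)=2^\omega$ and $|\overline E|\ge\mathfrak c$.
\end{proof}

The lemma fails without hereditary Lindel\"ofness: in the one-point compactification of an uncountable discrete space every countable set has countable closure.

To count closed sets we want hereditary separability. It comes from Lemma~\ref{lem:ctble}, because the subspace of Lemma~\ref{lem:sep}(b) has no room for uncountable compact sets.

\begin{lemma}\label{lem:count}
The space $X$ is hereditarily separable, $|X|\le\mathfrak c$, and $X$ has at most $\mathfrak c$ closed subsets.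
\end{lemma}

\begin{proof}
Suppose that $X$ is not hereditarily separable and take $Y\subset X$ as in Lemma~\ref{lem:sep}(b). A countable subset of $Y$ lies in an initial segment, which is countable and closed in $Y$; so countable subsets of $Y$ have countable closure in $Y$. By Lemma~\ref{lem:perfect}, all compact subsets of $Y$ are countable. By Lemma~\ref{lem:ctble}, $Y$ is cosmic, hence separable. Then the uncountable space $Y$ is the closure of a countable subset, a contradiction.

Let $(\mathcal N,\mathcal C)$ be a $\Sigma$-pair for $X$. By Lemma~\ref{lem:sigma} each $C\in\mathcal C$ is determined by a subfamily of the countable family $\mathcal N$, so $|\mathcal C|\le\mathfrak c$. Each $C\in\mathcal C$ is compact and hereditarily Lindel\"of, hence first countable by (F4) and (F5). It is also separable, so each of its points is the limit of a sequence in a fixed countable set $E\subset C$. There are at most $\mathfrak c$ sequences in $E$ and each has at most one limit, so $|C|\le\mathfrak c$. Hence $|X|\le\mathfrak c\cdot\mathfrak c=\mathfrak c$. Finally, each closed subset of $X$ is the closure of a countable set, and $X$ has at most $\mathfrak c^\omega=\mathfrak c$ countable subsets.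
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cosmic}]
If $X$ has no uncountable compact subset, apply Lemma~\ref{lem:ctble} to $Z=X$. Otherwise, by Lemma~\ref{lem:count}, we can list all uncountable compact subsets of $X$ as $\{P_\xi:\xi<\mathfrak c\}$, with repetitions allowed. By recursion on $\xi<\mathfrak c$ choose distinct points $a_\xi,b_\xi\in P_\xi\setminus\{a_\eta,b_\eta:\eta<\xi\}$. This is possible because fewer than $\mathfrak c$ points have been chosen before stage $\xi$, while $|P_\xi|\ge\mathfrak c$ by Lemma~\ref{lem:perfect}. Let $A=\{a_\xi:\xi<\mathfrak c\}$. All chosen points are pairwise distinct, so $b_\xi\in P_\xi\setminus A$ and $a_\xi\in P_\xi\cap A$. Thus no $P_\xi$ is contained in $A$ or in $X\setminus A$, which means that all compact subsets of $A$ and of $X\setminus A$ are countable. By Lemma~\ref{lem:ctble} both subspaces are cosmic, and so is $X$ by (F2).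
\end{proof}

\section{From strong domination to a $k$-network}\label{sec:knet}

It remains to pass from points to compact sets. We imitate the proof of Lemma~\ref{lem:separate} with a compact set $P$ in place of the point $y$. Two things are needed. First, $P$ must lie in a single hull $C_K$; this is what strong domination provides. Second, we need a countable family of closed sets that separates any two disjoint compact sets. A countable network of closed sets does not obviously do this, since its members are not open and a cover of $P$ by them need not have a finite subcover. We therefore borrow open sets from a second countable space into which $X$ maps injectively.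

\begin{lemma}\label{lem:condense}
If $X$ is cosmic, there is a countable family $\mathcal G$ of closed subsets of $X$ such that for any disjoint compact sets $P,R\subset X$ some $G\in\mathcal G$ satisfies $P\subset G$ and $G\cap R=\emptyset$.
\end{lemma}

\begin{proof}
By (F2) and (F3), the subspace $\{(u,v)\in X^2:u\neq v\}$ is Lindel\"of. Since $X$ is Tychonoff, it is covered by the open sets $\{(u,v):f(u)\ne f(v)\}$, where $f$ ranges over the continuous real functions on $X$. So there is a sequence $f_0,f_1,\dots$ of continuous functions that separates the points of $X$, and $h=(f_i)_{i\in\omega}\colon X\to\mathbb R^\omega$ is a continuous injection. Let $\mathcal B$ be a countable base of $\mathbb R^\omega$, and let $\mathcal G$ consist of $\emptyset$ and all finite unions of the closed sets $h^{-1}(\overline B)$ with $B\in\mathcal B$. If $P$ and $R$ are disjoint compact sets, then $h(P)$ and $h(R)$ are disjoint compact subsets of $\mathbb R^\omega$. Each point of $h(P)$ lies in some $B\in\mathcal B$ whose closure misses the closed set $h(R)$. Finitely many such $B$ cover $h(P)$, and the union of the corresponding sets $h^{-1}(\overline B)$ is the required $G$.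
\end{proof}

\begin{proposition}\label{prop:knet}
If $X$ is cosmic and strongly dominated by a second countable space, then $X$ is an $\aleph_0$-space.
\end{proposition}

\begin{proof}
Let $\{F_K:K\in\mathcal K(M)\}$ witness strong domination of $X$ by a second countable space $M$. We use the notation of Section~\ref{sec:hull} with $Y=X$. By (F3) and Proposition~\ref{prop:sigma} all hulls $C_K$ are compact. Let $\mathcal G$ be as in Lemma~\ref{lem:condense}. We claim that the countable family
\[
\{N_V\cap G:\ V\in\mathcal V,\ G\in\mathcal G\}
\]
is a $k$-network. Let $P\subset U$ with $P$ compact and $U$ open. By strong domination there is $K\in\mathcal K(M)$ with $P\subset F_K$. The sets $P$ and $C_K\setminus U$ are compact and disjoint, so there is $G\in\mathcal G$ with $P\subset G$ and $G\cap(C_K\setminus U)=\emptyset$. The set $U\cup(X\setminus G)$ is open and contains $C_K$. By Lemma~\ref{lem:hull}(4), $N_{V_n}\subset U\cup(X\setminus G)$ for some $n$. Since $F_K\subset N_{V_n}$, we conclude that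
\[
P\subset F_K\cap G\subset N_{V_n}\cap G\subset U.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:class}\textup{(a), (b)}]
(a) If every subspace of $X$ is dominated by a second countable space, then every subspace is a Lindel\"of $\Sigma$-space by Proposition~\ref{prop:hL}, and $X$ is cosmic by Proposition~\ref{prop:cosmic}. The converse is the first statement of Proposition~\ref{prop:easy}.

(b) The implication (i)$\Rightarrow$(ii) holds because strong domination implies domination and $X$ is a subspace of itself. If (ii) holds, then $X$ is cosmic by (a), hence an $\aleph_0$-space by Proposition~\ref{prop:knet}. The implication (iii)$\Rightarrow$(i) is the second statement of Proposition~\ref{prop:easy}. Theorem~\ref{thm:main} is (i)$\Rightarrow$(iii). No axiom beyond ZFC has been used.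
\end{proof}

\begin{remark}\label{rem:use}
Strong domination is used once, for $X$ itself, to find $K$ with $P\subset F_K$; this is why (ii) suffices. Plain domination is used for uncountably many subspaces only to establish structural properties of $X$. The network itself is built from countably many covers: those of the two parts $A$ and $X\setminus A$ and of their pieces $Z_n$ from Lemma~\ref{lem:ctble}.
\end{remark}

\section{A cosmic space that is not an $\aleph_0$-space}\label{sec:bowtie}

By Theorem~\ref{thm:class}(a), part (c) asks for a cosmic space that is not an $\aleph_0$-space. The following fact, due to Michael, reduces this to finding a first countable cosmic space without a countable base.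

\begin{lemma}\label{lem:first}
A first countable $\aleph_0$-space is second countable.
\end{lemma}

\begin{proof}
Let $\mathcal N$ be a countable $k$-network closed under finite unions. We show that the interiors of its members form a base. Let $x\in U$ with $U$ open, let $G_1\supset G_2\supset\cdots$ be a base at $x$ of subsets of $U$, and let $N_1,N_2,\dots$ list the members of $\mathcal N$ contained in $U$. Suppose that $x$ is an interior point of no $N_i$. The set $N_1\cup\dots\cup N_n$ is itself one of the $N_i$, so it does not contain $G_n$, and we can pick $x_n\in G_n\setminus(N_1\cup\dots\cup N_n)$. Then $x_n\to x$, so $\{x\}\cup\{x_n:n\ge1\}$ is a compact subset of $U$. It is covered by finitely many $N_i$, hence by $N_1\cup\dots\cup N_n$ for some $n$, which misses $x_n$. This is a contradiction.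
\end{proof}

To destroy second countability while keeping a countable network, we refine the topology of the plane along the $x$-axis so that the neighborhoods of different points of the axis are incompatible, although the axis keeps its usual topology.

\begin{proof}[Proof of Theorem~\ref{thm:class}\textup{(c)}]
For $a\in\mathbb R$ and $n\ge1$ define the bow-tie
\[
B_n(a)=\{(a,0)\}\cup\Bigl\{(x,y):\ 0<|x-a|<\tfrac1n,\ |y|<\tfrac{|x-a|}n\Bigr\}.
\]
Let $X$ be the set $\mathbb R^2$, and call $U\subset X$ open if it contains a Euclidean disk around each of its points off the $x$-axis and some $B_n(a)$ for each of its points $(a,0)$. This is a topology, since $B_{n+1}(a)\subset B_n(a)$. Every Euclidean open set is open in $X$, since $B_n(a)$ lies in the disk of radius $2/n$ about $(a,0)$; so $X$ is Hausdorff. The set $B_n(a)\setminus\{(a,0)\}$ is Euclidean open, so $B_n(a)$ is open in $X$. Thus the sets $B_n(a)$ form a base at $(a,0)$, disks form a base at each point off the axis, and $X$ is first countable.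

\emph{$X$ is regular.} Euclidean closed sets are closed in $X$. At a point off the axis, small closed disks form a base of closed neighborhoods. At $(a,0)$, the closure of $B_{n+1}(a)$ lies in the Euclidean closed set of all $(x,y)$ with $|x-a|\le\frac1{n+1}$ and $|y|\le\frac{|x-a|}{n+1}$. This set lies in $B_n(a)$: its only point with $x=a$ is $(a,0)$, and for $x\ne a$ the two inequalities become strict when $n+1$ is replaced by $n$.

\emph{$X$ is cosmic and Tychonoff.} The complement of the axis carries the Euclidean topology, and so does the axis, because $B_n(a)$ meets it in $(a-\frac1n,a+\frac1n)\times\{0\}$. So $X$ is a union of two second countable subspaces, and the union of countable bases of these is a countable network. Hence $X$ is Lindel\"of. A regular Lindel\"of Hausdorff space is normal, and so Tychonoff. By Proposition~\ref{prop:easy}, every subspace of $X$ is dominated by a second countable space.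

\emph{$X$ is not second countable.} Suppose that $X$ has a countable base. For each $a\in\mathbb R$ choose a basic set $O_a$ and $k_a\ge1$ with $B_{k_a}(a)\subset O_a\subset B_1(a)$. There are only countably many pairs $(O_a,k_a)$, so for some uncountable $A\subset\mathbb R$ we have $O_a=O$ and $k_a=k$ for all $a\in A$. An uncountable set of reals contains distinct $a,b$ with $|a-b|<1/k$. For $0<y<|a-b|/k$ we get
\[
(a,y)\in B_k(b)\subset O\subset B_1(a),
\]
although the only point of $B_1(a)$ with first coordinate $a$ is $(a,0)$; see Figure~\ref{fig:bowtie}.

By Lemma~\ref{lem:first}, $X$ is not an $\aleph_0$-space.
\end{proof}

\begin{figure}[ht]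
\centering
\begin{tikzpicture}[scale=2.6]
\fill[gray!25] (0,0) -- (1,1) -- (1,-1) -- cycle;
\fill[gray!25] (0,0) -- (-1,1) -- (-1,-1) -- cycle;
\draw (-1.2,0) -- (1.2,0);
\draw[dotted] (0,-1) -- (0,1);
\draw[thick] (0.35,0) -- (0.85,0.25) -- (0.85,-0.25) -- cycle;
\draw[thick] (0.35,0) -- (-0.15,0.25) -- (-0.15,-0.25) -- cycle;
\fill (0,0) circle (0.02);
\fill (0.35,0) circle (0.02);
\fill (0,0.11) circle (0.02);
\draw[thin] (0.015,0.13) -- (0.13,0.45);
\node at (0.18,0.54) {$(a,y)$};
\draw[thin] (0.01,-0.02) -- (0.13,-0.45);
\node at (0.18,-0.54) {$(a,0)$};
\node at (0.37,-0.21) {$(b,0)$};
\node at (-0.7,0.3) {$B_1(a)$};
\node at (0.75,0.37) {$B_2(b)$};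
\end{tikzpicture}
\caption{The bow-tie $B_1(a)$ (shaded) meets the vertical line $x=a$ only in $(a,0)$. When $b$ is close to $a$, the bow-tie $B_2(b)$ (outlined) crosses that line and contains points $(a,y)$ with $y>0$, so it is not contained in $B_1(a)$.}
\label{fig:bowtie}
\end{figure}

By the implication (ii)$\Rightarrow$(iii) of Theorem~\ref{thm:class}(b), this space is itself not strongly dominated by any second countable space.

\begin{thebibliography}{9}

\bibitem{Question}
``Contents lists available at ScienceDirect,''
\texttt{https://core.ac.uk/download/pdf/82356528.pdf}.

\bibitem{Michael}
E.~Michael, \emph{$\aleph_0$-spaces}, J. Math. Mech. \textbf{15} (1966).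

\end{thebibliography}
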